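\title{Atomicity of finitely based permutation classes is undecidable}

\begin{abstract}
A class of permutations closed under pattern involvement is atomic if any two of its members are involved in a third; equivalently, if it is not the union of two proper subclasses. We show that no algorithm decides, given a finite set $B$ of permutations, whether the class of permutations avoiding $B$ is atomic. The proof reduces Post's Correspondence Problem to non-atomicity. It builds classes in which atomicity depends only on whether one fixed permutation $t$ can be added to every member, and in which a member that leaves no room for $t$ must encode a solution of the given instance. It follows that atomicity is $\Pi^0_1$-complete, that the shortest witness to non-atomicity has no computable bound, and that joint embedding is undecidable for finitely based classes of structures with $d\ge2$ linear orders.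
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{permutation} of length $n\ge1$ is a sequence $s_1\ldots s_n$ that lists $1,\ldots,n$ in some order. Two sequences $s_1\ldots s_m$ and $s'_1\ldots s'_m$ of distinct numbers are \emph{order isomorphic} if $s_i\le s_j\iff s'_i\le s'_j$ for all $i,j$. A permutation $\sigma$ is \emph{involved} in $\tau$, written $\sigma\preceq\tau$, if $\tau$ has a subsequence order isomorphic to $\sigma$; otherwise $\tau$ \emph{avoids} $\sigma$. A set $X$ of permutations is a \emph{closed class} if $\sigma\preceq\tau\in X$ implies $\sigma\in X$. For a set $B$ of permutations, the set $A(B)$ of all permutations that avoid every element of $B$ is a closed class. Every closed class $X$ has this form: $X=A(B(X))$, where the \emph{basis} $B(X)$ is the set of $\preceq$-minimal permutations outside $X$. The class is \emph{finitely based} if its basis is finite, equivalently if $X=A(B)$ for some finite $B$.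

By a result of Atkinson, Murphy and Ru\v{s}kuc, the following conditions on a closed class $X$ are equivalent.
\begin{itemize}
\item[(i)] $X\ne Y\cup Y'$ for any proper subclasses $Y,Y'$ of $X$.
\item[(ii)] For all $\sigma,\tau\in X$ there is $\pi\in X$ with $\sigma\preceq\pi$ and $\tau\preceq\pi$.
\item[(iii)] There are linearly ordered sets $P,Q$ and a bijection $\psi\colon P\to Q$ such that $X$ is the set of permutations order isomorphic to the restrictions of $\psi$ to nonempty finite subsets of $P$.
\end{itemize}
A class with these properties is \emph{atomic}. By (i) the atomic classes are those that cannot be split into smaller ones, and by (iii) they are those that consist of the finite patterns of a single object. We use only the \emph{join property} (ii), and we call $\pi$ as in (ii) a \emph{common extension} of $\sigma$ and $\tau$ in $X$.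

A finite set $B$ is a finite description of $A(B)$, and it decides membership. The question posed in \cite{talk} is whether it also decides atomicity: is there an algorithm that, given a finite set $B$ of permutations, determines whether $A(B)$ is atomic? We prove that there is none.

\subsection{Small cases}

We view a permutation as a finite set of points in the plane with distinct first coordinates (positions) and distinct second coordinates (values), up to order isomorphism. An \emph{occurrence} of $\sigma$ in $\tau$ is a subset of $\tau$ order isomorphic to $\sigma$. A point $a$ is NW of $b$ if it lies to the left of and above $b$; NE, SW, SE have the analogous meanings. Two points are \emph{inverted} if one is NW of the other. In the sum $\alpha\oplus\beta$ a copy of $\beta$ lies NE of a copy of $\alpha$; in the skew sum $\alpha\ominus\beta$ a copy of $\alpha$ lies NW of a copy of $\beta$.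

\begin{example}
The class $A(\beta)$ is atomic for every single permutation $\beta$. In a sum the leftmost point is below the rightmost point and in a skew sum it is above, so $\beta$ is not both a sum and a skew sum. If $\beta$ is not a sum, an occurrence of $\beta$ in $\sigma\oplus\tau$ lies inside $\sigma$ or inside $\tau$, so $\sigma\oplus\tau$ is a common extension of $\sigma,\tau\in A(\beta)$. Otherwise $\sigma\ominus\tau$ is.
\end{example}

\begin{example}
A permutation that is not monotone has three consecutive entries forming a peak or a valley. Hence $A(132,213,231,312)$ consists of the increasing and the decreasing permutations. It is not atomic: $12$ and $21$ have no common extension in it.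
\end{example}

For one given pair the question is finite.

\begin{lemma}\label{lem:pair}
If $\sigma,\tau$ have a common extension in $A(B)$, they have one of length at most $|\sigma|+|\tau|$. So for finite $B$ it is decidable whether a given pair has a common extension in $A(B)$.
\end{lemma}

\begin{proof}
Restrict a common extension to the union of an occurrence of $\sigma$ and an occurrence of $\tau$.
\end{proof}

Thus a non-atomic class is always found out, by running through all pairs. What is missing for an algorithm is a point at which to stop. An element of $B$ constrains only boundedly many points at a time, and in the second example the bad pair is shorter than the elements of $B$, so one might expect the shortest bad pair to have length bounded in terms of $B$. Theorem~\ref{thm:compl}(b) says that no computable bound exists.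

\subsection{Results}

An instance of \emph{Post's Correspondence Problem} (PCP) is a list $\mathcal I$ of pairs $(x_1,y_1),\ldots,(x_k,y_k)$ of nonempty words over a finite alphabet $\Theta$. A \emph{solution} is a sequence $i_1,\ldots,i_l$ of indices, $l\ge1$, with $x_{i_1}\cdots x_{i_l}=y_{i_1}\cdots y_{i_l}$. For example, the instance $(cd,c),(c,dc)$ has the solution $1,2$, both products being $cdc$. A set is $\Sigma^0_1$ if it is recursively enumerable and $\Pi^0_1$ if its complement is; it is \emph{complete} for one of these classes if it belongs to the class and every set in the class is its preimage under a computable map. We use the standard fact that the set of solvable PCP instances is $\Sigma^0_1$-complete, and in particular undecidable \cite{Post}.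

\begin{theorem}\label{thm:main}
There is a computable map sending each PCP instance $\mathcal I$ to a finite set $B_{\mathcal I}$ of permutations such that $A(B_{\mathcal I})$ is atomic if and only if $\mathcal I$ has no solution. Hence no algorithm decides, given a finite set $B$, whether $A(B)$ is atomic.
\end{theorem}

A permutation is the same thing as a finite set with two linear orders, by position and by value. For finite structures with $d$ linear orders, a \emph{finitely based hereditary class} is the class of structures into which no member of a given finite list embeds, and it has \emph{joint embedding} if any two of its members embed in a third.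

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] The set of finite $B$ such that $A(B)$ is atomic is $\Pi^0_1$-complete.
\item[(b)] No computable function of $B$, defined for all finite $B$, bounds for non-atomic $A(B)$ the least value of $|\sigma|+|\tau|$ over the pairs $\sigma,\tau\in A(B)$ with no common extension in $A(B)$.
\item[(c)] It is undecidable, given a finite $B$ and $t\in A(B)$, whether for every $\sigma\in A(B)$ some $\pi\in A(B)$ involves both $\sigma$ and $t$.
\item[(d)] For finite structures with $d$ linear orders, joint embedding for finitely based hereditary classes is undecidable for every $d\ge2$, and decidable for $d=1$.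
\end{itemize}
\end{theorem}

The proof works with permutations whose points carry colors, one of which marks a special point, the token. Section~\ref{sec:toy} shows on five points how a token forces structure to exist. Section~\ref{sec:inflate} replaces colors by simple permutations and reduces atomicity to the question whether the token can always be placed. Sections~\ref{sec:graph} and~\ref{sec:schemes} turn a PCP instance into a finite graph and the graph into forbidden colored patterns. Section~\ref{sec:forward} draws a solution as a colored permutation with no room for the token, and Section~\ref{sec:backward} extracts a solution from any such permutation. Section~\ref{sec:final} deduces the theorems.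

\section{How a token forces structure}\label{sec:toy}

Forbidden patterns only prohibit. If some member of a closed class encodes a solution of $\mathcal I$, then every fragment of the encoding is also a member, and the basis cannot require that a fragment be continued. The failure of a join is a statement of the opposite kind: \emph{wherever} a copy of $t$ is placed in $\sigma$, \emph{some} points of $\sigma$ form a forbidden pattern with it. Placing $t$ next to a given part of $\sigma$ then shows that certain points exist around that part. This section makes the mechanism precise in the smallest case.

Let $\mathcal C$ be a finite set of colors and $\mathsf p\notin\mathcal C$ one more color; a point of color $\mathsf p$ is a \emph{token}. A \emph{colored permutation} is a permutation with a color on each point, and it is \emph{$\mathcal C$-colored} if it has no token. Containment of colored permutations is involvement that preserves colors. We write a color for a single point of that color, as in $\mathsf p\oplus S$. We fix two finite sets: a set $\mathcal O$ of $\mathcal C$-colored permutations, the \emph{obstructions}, and a set $\mathcal K$ of colored permutations with exactly one token, the \emph{kills}. A $\mathcal C$-colored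 permutation $\Sigma$ is \emph{token-proof} if $\Sigma$ with a token added in any position whatsoever contains a kill. We say that a point \emph{covers} another if it is NW of it.

The aim is to choose $\mathcal O$ and $\mathcal K$ so that a token-proof $\Sigma$ avoiding $\mathcal O$ exists exactly when a certain finite graph has a walk of a certain kind. Take the graph with two edges $\iota$ and $\varphi$, the head of $\iota$ being the tail of $\varphi$, and the walk $\iota,\varphi$. Let $\mathcal C=\{S,U,Z,\iota,\varphi\}$ and call $S,U,Z$ the \emph{spine colors}. The obstructions are $\delta\ominus\delta'$ for all spine colors $\delta,\delta'$, and $Z\oplus S$. So the points with spine colors form an increasing sequence, with every $S$ before every $Z$. The kills are: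
\begin{itemize}
\item $\mathsf p\ominus\delta$ and $\delta\ominus\mathsf p$ for spine colors $\delta$, so that a surviving token lies on the spine;
\item $\mathsf p\oplus S$ and $Z\oplus\mathsf p$, so that it lies after every $S$ and before every $Z$;
\item all five-point configurations made of an increasing sequence $d_1,d_2,d_3$, a point $C$ of color $\iota$ covering exactly $d_1,d_2$, and a point $D$ of color $\varphi$ covering exactly $d_2,d_3$, where one $d_i$ is the token and the other two have arbitrary spine colors.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray] (1,1) rectangle (2,2);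
\draw[gray] (2,2) rectangle (3,3);
\draw[dashed] (0.667,0.6) -- (0.667,2.333) -- (3.7,2.333);
\draw[dashed] (1.667,0.6) -- (1.667,3.333) -- (3.7,3.333);
\fill (1,1) circle (1.5pt) node[below right] {$u_1$};
\fill (2,2) circle (1.5pt) node[below right] {$u_2$};
\fill (3,3) circle (1.5pt) node[right] {$u_3$};
\draw[fill=white] (0.667,2.333) circle (1.5pt) node[above left] {$C$};
\draw[fill=white] (1.667,3.333) circle (1.5pt) node[above left] {$D$};
\node at (1.33,1.5) {$d_1$};
\node at (1.84,1.5) {$d_2$};
\node at (2.55,2.16) {$d_2$};
\node at (2.55,2.67) {$d_3$};
\end{tikzpicture}
\caption{The colored permutation $31524$. The dashed lines bound the quadrants covered by $C$ and by $D$. A token in one of the two squares is inverted with no $u_k$; the label of each part of a square names the role that the token plays in a five-point kill using $C$, $D$ and two of the points $u_k$.}\label{fig:toy}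
\end{figure}

\emph{The walk gives a token-proof permutation.} Let $\Sigma_0$ consist of $u_k=(k,k)$ for $k=1,2,3$, colored $S,U,Z$, and of $C=(\frac23,\frac73)$ colored $\iota$ and $D=(\frac53,\frac{10}3)$ colored $\varphi$; see Figure~\ref{fig:toy}. Its underlying permutation is $31524$, and it avoids $\mathcal O$. Add a token $p=(\xi,\eta)$. If $p$ is inverted with some $u_k$, or is SW of $u_1$, or is NE of $u_3$, a two-point kill occurs. Otherwise $1<\xi,\eta<2$ or $2<\xi,\eta<3$. In the first square $C$ covers $p$, and $D$ covers $p$ exactly when $\xi>\frac53$; the kill has $(d_1,d_2,d_3)=(p,u_2,u_3)$ if $\xi<\frac53$ and $(u_1,p,u_3)$ if $\xi>\frac53$. In the second square $D$ covers $p$, and $C$ covers $p$ exactly when $\eta<\frac73$; the kill has $(u_1,p,u_3)$ if $\eta<\frac73$ and $(u_1,u_2,p)$ if $\eta>\frac73$.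

\emph{A token-proof permutation exhibits the walk.} Let $\Sigma$ avoid $\mathcal O$ and be token-proof. Put the token SW of everything. The only kill in which the token is SW of all other points is $\mathsf p\oplus S$, so $\Sigma$ has a point of color $S$. Let $\delta$ be the last one, and put the token $p$ immediately NE of $\delta$, so that every other point is related to $p$ as it is to $\delta$. A spine point inverted with $p$ would be inverted with $\delta$; an $S$ that is NE of $p$ would come after $\delta$; a $Z$ that is SW of $p$ would form $Z\oplus S$ with $\delta$. So the kill has five points. Any two of $d_1,d_2,d_3$ are distinguished by $C$ or by $D$, whereas $p$ and $\delta$ are covered by the same points; hence $\delta$ is not one of the five points, and we may put $\delta$ in place of $p$. We have found in $\Sigma$ points $C,D$ of colors $\iota,\varphi$ whose covered sets of spine points overlap in the order of the walk.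

If $\varphi$ did not follow $\iota$ in the graph, there would be no five-point kills, and the same argument shows that no token-proof $\Sigma$ would exist. This is Theorem~\ref{thm:main} in miniature. Three things are added in the general case. Colors must be simulated and all other joins must succeed (Section~\ref{sec:inflate}). A walk must carry unbounded memory, which is stored in long covering points called links (Sections~\ref{sec:graph} and~\ref{sec:schemes}). And for long walks a token reveals only two or three consecutive edges, so that the pieces revealed at different spine points may belong to unrelated walks and have to be sorted out (Section~\ref{sec:backward}).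

\section{From colored permutations to permutations}\label{sec:inflate}

\subsection{Intervals and simple permutations}

An \emph{interval} of a permutation is a set of points that is contiguous both in position and in value: no other point lies between two of its points in either coordinate. A point outside an interval is in the same relation (NW, NE, SW or SE) to all points of the interval. An interval is \emph{proper} if it is neither empty nor the whole set. For a nonempty interval $I$ of $\beta$, we write $\beta[I\to\tau]$ for the result of replacing $I$ by a copy of $\tau$, which is then an interval. A permutation of length at least $4$ is \emph{simple} if its only proper intervals are singletons; $2413$ is an example. A simple permutation is neither a sum nor a skew sum, since a summand with two or more points is a proper interval, and so it is not monotone and involves both $12$ and $21$.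

\begin{lemma}\label{lem:int}
Let $I$ be an interval of $\pi$.
\begin{itemize}
\item[(a)] For every $Y\subseteq\pi$, the set $I\cap Y$ is an interval of $Y$.
\item[(b)] If $Q\subseteq\pi$ is an occurrence of a simple permutation of length $m$, then $|I\cap Q|\in\{0,1,m\}$.
\item[(c)] If, in addition, $Q$ is an interval of $\pi$ and meets $I$, then $I\subseteq Q$ or $Q\subseteq I$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A point of $Y$ between two points of $I\cap Y$ lies in $I$. Part (b) follows from (a). For (c), suppose that neither set contains the other. Then $|I\cap Q|=1$ by (b). The positions of $I$ and of $Q$ are two contiguous ranges, neither containing the other, so the positions of $Q\setminus I$ are contiguous, and so are its values. Thus $Q\setminus I$ is an interval of $Q$ with $m-1$ points, where $1<m-1<m$, contradicting simplicity.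
\end{proof}

\subsection{The class defined by $\mathcal O$ and $\mathcal K$}

Let $\mathcal C,\mathcal O,\mathcal K$ be as at the start of Section~\ref{sec:toy}, with every obstruction and every kill having at least two points. For an interval $I$ of a colored permutation $\omega$, let $\omega[I\to\mathsf p]$ be the result of replacing $I$ by one token. We assume:
\begin{itemize}
\item[(A1)] for $\omega\in\mathcal O$ and every proper interval $I$ of $\omega$, singletons included, $\omega[I\to\mathsf p]$ contains a kill;
\item[(A2)] for $\kappa\in\mathcal K$ and every proper interval $I$ of $\kappa$ with $|I|\ge2$ that contains the token, $\kappa[I\to\mathsf p]$ contains a kill.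
\end{itemize}
These conditions serve one purpose. We shall join two permutations by substituting the second for the token of the first. A forbidden pattern could then arise with one part $I$ inside the second permutation and the rest outside; (A1) and (A2) say that the rest, together with the token, was already forbidden in the first. For instance, since $Z\oplus S$ is an obstruction, (A1) makes $\mathsf p\oplus S$ and $Z\oplus\mathsf p$ kills. If both were allowed, they could not be joined using a single token, because $Z\oplus\mathsf p\oplus S$ contains $Z\oplus S$.

Colors are simulated by simple permutations that are forced to be intervals. They must not appear by accident in the colored permutation that we draw in Section~\ref{sec:forward}, which is a union of two increasing and two decreasing sequences. Call such a union \emph{thin}; a permutation involved in a thin one is thin. At most $16^m$ permutations of length $m$ are thin: assign each point to one of the four sequences; the two words in $\{1,2,3,4\}^m$ that list these classes by position and by value give the positions and the values in each class, and monotonicity determines how they are matched. The number of simple permutations of length $m$ is asymptotic to $m!/e^2$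 \cite{AAK}, and $m!/16^m\to\infty$. So a search through $m=4,5,\ldots$ finds $m$ and a set
\[
G=\{\gamma_c: c\in\mathcal C\}\cup\{t\}
\]
of $|\mathcal C|+1$ distinct simple permutations of length $m$, none of them thin. For a colored permutation $\omega$, its \emph{inflation} $\widehat\omega$ is obtained by replacing each point of color $c\in\mathcal C$ by $\gamma_c$ and each token by $t$; the resulting intervals are the \emph{inflated points}. Let $\mathcal X=A(B)$, where $B$ consists of
\begin{itemize}
\item[(B1)] all permutations $\gamma\cup\{x\}$ of length $m+1$, with $\gamma\in G$, in which the given copy of $\gamma$ is not an interval;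
\item[(B2)] $t\oplus t$ and $t\ominus t$;
\item[(B3)] $\widehat\omega$ for $\omega\in\mathcal O$;
\item[(B4)] $\widehat\kappa$ for $\kappa\in\mathcal K$.
\end{itemize}
All elements of $B$ have length at least $m+1$, so $t\in\mathcal X$. An occurrence in $\pi$ of a member of $G$ is called a \emph{block} of $\pi$.

\begin{lemma}\label{lem:blocks}
If $\pi$ avoids \textup{(B1)}, then every block of $\pi$ is an interval and distinct blocks are disjoint.
\end{lemma}

\begin{proof}
If a block $Q$ is not an interval, some $x\notin Q$ lies between two points of $Q$ in position or in value, and $Q\cup\{x\}$ is in (B1). Two blocks that meet are nested by Lemma~\ref{lem:int}(c), and they have the same size.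
\end{proof}

For $\pi$ avoiding (B1), the \emph{skeleton} $\operatorname{sk}(\pi)$ is the colored permutation, possibly empty, obtained by contracting each block to a point of the corresponding color and deleting all points outside blocks. The union of the blocks of $\pi$ is the inflation of $\operatorname{sk}(\pi)$, and the inflated points of an occurrence of $\widehat\omega$ in $\pi$ are blocks. Hence $\widehat\omega\preceq\pi$ if and only if $\operatorname{sk}(\pi)$ contains $\omega$. Two distinct occurrences of $t$ are disjoint intervals, so they form $t\oplus t$ or $t\ominus t$. Therefore
\begin{equation}\label{eq:member}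
\begin{gathered}
\pi\in\mathcal X\iff \pi\text{ avoids (B1), and }\operatorname{sk}(\pi)\text{ has at most one token}\\ \text{and avoids }\mathcal O\cup\mathcal K.
\end{gathered}
\end{equation}

\subsection{Joining by substitution}

\begin{lemma}\label{lem:contract}
For every $\beta\in B$ and every proper interval $I$ of $\beta$, we have $\beta[I\to t]\notin\mathcal X$.
\end{lemma}

\begin{proof}
If $|I|\le2$, then $I$ is $1$, $12$ or $21$, so $I\preceq t$ and $\beta\preceq\beta[I\to t]$. Let $|I|\ge3$.

Let $\beta=\gamma\cup\{x\}$ be in (B1). By Lemma~\ref{lem:int}(b), either $|I\cap\gamma|\le1$, so that $|I|\le2$, or $I\supseteq\gamma$, so that $I=\gamma$ is an interval of $\beta$. Both are impossible, so this case does not arise.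

All other elements of $B$ are inflations $\beta=\widehat\omega$. Let $W$ be an inflated point that meets $I$. By Lemma~\ref{lem:int}(c), $W\subseteq I$ or $I\subseteq W$, and in the second case $I=W$ because $W$ is simple and $|I|\ge3$. So $I$ is the union of the inflated points over a proper interval $I_0$ of $\omega$, and $\beta[I\to t]$ is the inflation of $\omega[I_0\to\mathsf p]$. For (B2), $I$ is one copy of $t$ and $\beta[I\to t]=\beta$. For (B3), $\omega[I_0\to\mathsf p]$ contains a kill by (A1), so $\beta[I\to t]$ involves an element of (B4). For (B4) there are three cases. If $I_0$ misses the token, then $\beta[I\to t]$ has two disjoint intervals $t$ and involves an element of (B2). If $I_0$ is the token, then $\beta[I\to t]=\beta$. Otherwise (A2) applies.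
\end{proof}

\begin{lemma}\label{lem:join}
$\mathcal X$ is atomic if and only if every $\sigma\in\mathcal X$ that avoids $t$ is involved in some $\rho\in\mathcal X$ that involves $t$.
\end{lemma}

\begin{proof}
If $\mathcal X$ is atomic, take a common extension of $\sigma$ and $t$. Conversely, under the stated condition every member of $\mathcal X$ is involved in a member that involves $t$, so it suffices to join $\rho_1,\rho_2\in\mathcal X$ that both involve $t$. Let $Q$ be the occurrence of $t$ in $\rho_1$ and $\pi=\rho_1[Q\to\rho_2]$. Then $\rho_2\preceq\pi$, and $\rho_1\preceq\pi$ because $t\preceq\rho_2$. Suppose that $Y\subseteq\pi$ is an occurrence of some $\beta\in B$, and let $I$ be the part of $Y$ inside the copy of $\rho_2$; it is an interval of $Y$. If $I=\emptyset$ then $\beta\preceq\rho_1$, and if $I=Y$ then $\beta\preceq\rho_2$; both are impossible. Otherwise $(Y\setminus I)\cup Q$ is an occurrence of $\beta[I\to t]$ in $\rho_1\in\mathcal X$, contradicting Lemma~\ref{lem:contract}. So $\pi\in\mathcal X$.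
\end{proof}

\subsection{Placing the token}

A permutation $\sigma\in\mathcal X$ may have many points outside its blocks, and a carelessly placed copy of $t$ could create new blocks with them or cut an old block. Four kinds of placement are safe, and they are all we need. A \emph{standard insertion} into a $\mathcal C$-colored $\Sigma$ is $\mathsf p\oplus\Sigma$, or $\Sigma\oplus\mathsf p$, or the result of replacing a point $\delta$ by $\delta\oplus\mathsf p$ (the token is \emph{immediately NE} of $\delta$) or by $\mathsf p\oplus\delta$ (\emph{immediately SW}).

\begin{lemma}\label{lem:insert}
Let $\sigma\in\mathcal X$ avoid $t$. If some standard insertion into $\operatorname{sk}(\sigma)$ contains no kill, then $\sigma\preceq\rho$ for some $\rho\in\mathcal X$ that involves $t$.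
\end{lemma}

\begin{proof}
According to the kind of insertion, let $\rho$ be $t\oplus\sigma$, or $\sigma\oplus t$ (the \emph{corner cases}), or the result of replacing the block $W$ of $\sigma$ that corresponds to $\delta$ by $W\oplus t$ or $t\oplus W$. Let $T$ be the new copy of $t$. It is an interval of $\rho$, and outside the corner cases so are $W$ and $W\cup T$. Let $Q$ be any block of $\rho$. We show that $Q$ is an interval of $\rho$ and is either $T$ or a block of $\sigma$. By Lemma~\ref{lem:int}(b), $|Q\cap T|\in\{0,1,m\}$, and if it is $m$ then $Q=T$.

Let $Q\cap T=\emptyset$. Then $Q$ is a block of $\sigma$, hence an interval of $\sigma$, and only a point of $T$ could lie between two points of $Q$. This does not happen in the corner cases or if $Q=W$. If $Q\ne W$, then $Q$ is disjoint from the interval $W\cup T$, so a point of $T$ lies between two points of $Q$ only if the points of $W$ do, and they do not.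

Let $Q=Q'\cup\{x\}$ with $x\in T$ and $Q'\cap T=\emptyset$. In the corner cases $Q$ is $1\oplus Q'$ or $Q'\oplus1$, which is not simple. Otherwise $|Q\cap(W\cup T)|\in\{1,m\}$. If it is $m$, then $Q'\subseteq W$ and again $Q$ is a sum. If it is $1$, then $Q'$ is disjoint from the interval $W\cup T$, so for any $y\in W$ the set $Q'\cup\{y\}$ is order isomorphic to $Q$. It is a block of $\sigma$ that meets $W$ in exactly one point, contradicting Lemma~\ref{lem:blocks}.

Thus $\rho$ avoids (B1), and $\operatorname{sk}(\rho)$ is the given insertion into $\operatorname{sk}(\sigma)$. It has one token, it avoids $\mathcal O$ because obstructions have no token, and it avoids $\mathcal K$ by hypothesis. By \eqref{eq:member}, $\rho\in\mathcal X$.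
\end{proof}

The rest of the proof uses this section only through the following statement.

\begin{proposition}\label{prop:reduce}
Assume \textup{(A1)} and \textup{(A2)}.
\begin{itemize}
\item[(a)] If some thin $\mathcal C$-colored permutation $\Sigma$ avoids $\mathcal O$ and is token-proof, then $\mathcal X$ is not atomic.
\item[(b)] If $\mathcal X$ is not atomic, then there is a $\mathcal C$-colored permutation $\Sigma$ that avoids $\mathcal O$ and such that every standard insertion into $\Sigma$ contains a kill.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $\sigma=\widehat\Sigma$. A block $Q$ of $\sigma$ meets each inflated point in $0$, $1$ or $m$ points. If it met each in at most one point, a member of $G$ would be involved in the underlying permutation of $\Sigma$ and would be thin. So the blocks of $\sigma$ are its inflated points. Hence $\sigma$ avoids (B1) and $t$, $\operatorname{sk}(\sigma)=\Sigma$, and $\sigma\in\mathcal X$ by \eqref{eq:member}. If $\sigma\preceq\rho\in\mathcal X$ and $t\preceq\rho$, then the inflated points of the copy of $\sigma$ and the occurrence of $t$ are distinct blocks of $\rho$, so $\operatorname{sk}(\rho)$ contains $\Sigma$ with a token added, hence a kill, contradicting \eqref{eq:member}.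 So $\sigma$ and $t$ have no common extension in $\mathcal X$.

(b) By Lemma~\ref{lem:join} some $\sigma\in\mathcal X$ avoids $t$ and is involved in no member of $\mathcal X$ that involves $t$. Take $\Sigma=\operatorname{sk}(\sigma)$ and apply Lemma~\ref{lem:insert}.
\end{proof}

\section{A graph with two stacks}\label{sec:graph}

Fix an instance $\mathcal I=(x_1,y_1),\ldots,(x_k,y_k)$ over $\Theta$ and a new letter $\bot\notin\Theta$. A finite automaton can guess indices $i_1,\ldots,i_l$ but cannot compare the two products. We let it write instructions for two stacks: push the $x$-product on stack $1$, push the $y$-product on stack $2$, and then pop equal letters from both. Over the alphabet of symbols $\mathrm{push}_{s,c}$ and $\mathrm{pop}_{s,c}$, with $s\in\{1,2\}$ and $c\in\Theta\cup\{\bot\}$, put $\mathrm{push}_s(c_1\cdots c_r)=\mathrm{push}_{s,c_1}\cdots\mathrm{push}_{s,c_r}$ and let $\mathsf R$ be the regular language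
\[
\mathrm{push}_{1,\bot}\,\mathrm{push}_{2,\bot}\Bigl(\bigcup_{i\le k}\mathrm{push}_1(x_i)\,\mathrm{push}_2(y_i)\Bigr)^{+}\Bigl(\bigcup_{c\in\Theta}\mathrm{pop}_{1,c}\,\mathrm{pop}_{2,c}\Bigr)^{*}\mathrm{pop}_{1,\bot}\,\mathrm{pop}_{2,\bot}.
\]
In a word of $\mathsf R$ all pushes precede all pops, and on each stack the letter $\bot$ is pushed once, first, and popped once, last. Call a word of $\mathsf R$ \emph{consistent} if for each stack the word of popped letters is the reverse of the word of pushed letters.

\begin{lemma}\label{lem:consistent}
$\mathcal I$ has a solution if and only if $\mathsf R$ contains a consistent word.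
\end{lemma}

\begin{proof}
A word of $\mathsf R$ pushes $\bot x_{i_1}\cdots x_{i_l}$ on stack $1$ and $\bot y_{i_1}\cdots y_{i_l}$ on stack $2$ for some $l\ge1$, and pops one and the same word $c_1\cdots c_r\bot$ from both; all choices of the indices and of the $c$'s occur. It is consistent exactly when both products equal $c_r\cdots c_1$.
\end{proof}

Take a nondeterministic finite automaton for $\mathsf R$ with $\varepsilon$-moves, one initial state $q_0$ and one final state $q_1$, as the standard construction from a regular expression provides. View it as a directed graph with labeled edges, the $\varepsilon$-moves being labeled $\mathrm{nop}$. Add two vertices $q_{\mathrm{in}},q_{\mathrm{out}}$, an edge $q_{\mathrm{in}}\to q_0$ labeled $\iota$ and an edge $q_1\to q_{\mathrm{out}}$ labeled $\varphi$. Then replace every edge except the last one by a path of three edges through two new vertices, labeled in order: the original label, $\mathrm{nop}$, $\mathrm{nop}$. Let $E$ be the resulting edge set. We write $\iota$ and $\varphi$ also for the unique edges with these labels, and we call an edge a push, a pop or a nop according to its label. A pair $(e,e')$ is \emph{composable} if the head of $e$ is the tail of $e'$, and a \emph{walk}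 is a sequence of edges in which consecutive ones are composable.

\begin{lemma}\label{lem:graph}
\begin{itemize}
\item[(M1)] No pair $(e,\iota)$ and no pair $(\varphi,e)$ is composable.
\item[(M2)] The indices of two edges of a walk that are not nops differ by at least $3$. In particular, of two composable edges at least one is a nop.
\item[(M3)] The label words of the walks from $\iota$ to $\varphi$, with nops deleted, are exactly the words $\iota r\varphi$ with $r\in\mathsf R$.
\end{itemize}
\end{lemma}

\begin{proof}
(M1) No edge enters $q_{\mathrm{in}}$ or leaves $q_{\mathrm{out}}$. (M2) Nothing follows $\varphi$, and any other edge that is not a nop can only be followed by its own two nops, since each subdividing vertex has one outgoing edge. (M3) A walk from $\iota$ to $\varphi$ traverses the subdivided edge to $q_0$, then whole subdivided edges along a run of the automaton from $q_0$ to $q_1$, and then $\varphi$; every run arises in this way.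
\end{proof}

The padding by nops keeps pushes and pops apart, so that every local pattern below has to deal with at most one of them.

\section{Obstructions and kills}\label{sec:schemes}

As in Section~\ref{sec:toy}, a walk $e_1,\ldots,e_n$ will be drawn as an increasing spine $u_1,\ldots,u_{n+1}$ with a point of color $e_i$ covering $u_i$ and $u_{i+1}$. A push and the pop that removes its letter will be tied together by one more point, a link, which covers the spine between them (Figure~\ref{fig:link}). The stack discipline becomes the requirement that links of the same stack are nested. Links of different stacks may cross, and for the two letters $\bot$ they do.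

The set $\mathcal C$ consists of the \emph{spine colors} $S,U,Z$, the \emph{step colors} $e\in E$, and the \emph{link colors} $(s,c)$ with $s\in\{1,2\}$ and $c\in\Theta\cup\{\bot\}$.

\subsection{Crossing intervals and schemes}

For nonempty intervals $X,Y$ of a finite chain write $X\to Y$ if
\[
\min X<\min Y\le\max X<\max Y ,
\]
and say that $X,Y$ \emph{cross} if $X\to Y$ or $Y\to X$. Two intervals that meet either cross or are nested (one contains the other, equality allowed). Three points suffice to witness a crossing:
\begin{equation}\label{eq:star}
\text{if } w<u<v,\quad w,u\in X\not\ni v,\quad u,v\in Y\not\ni w,\quad\text{then } X\to Y,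
\end{equation}
because $\min X\le w<\min Y\le u\le\max X<v\le\max Y$.

A \emph{scheme} consists of a chain $\Gamma=\{d_1<\cdots<d_r\}$ and finitely many \emph{arcs}. Each arc has a prescribed step or link color and a nonempty \emph{support}, an interval of $\Gamma$. Each element of $\Gamma$ is either \emph{free} or \emph{fixed}, and a fixed element has a prescribed color among $S,Z,\mathsf p$. The \emph{members} of the scheme are all colored permutations on the points $\Gamma\cup\{\text{arcs}\}$ in which $d_1,\ldots,d_r$ is increasing, each arc covers exactly the elements of its support among those of $\Gamma$, arcs and fixed elements have their prescribed colors, and free elements have arbitrary spine colors. There are finitely many members. An arc is necessarily NE of the elements of $\Gamma$ below its support and SW of those above it, so members differ only in the colors of free elements and in the mutual position of arcs. Below we write $C=\{w,p\}$ to mean that the arc $C$ has support $\{w,p\}$. The element $p$ is a fixed token, and all other elements of the displayed chains are free. Each family is the set of all members of all the schemes listed.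

\subsection{The families}

The first four families of kills are the ones meant to be used. They say that the token lies under the overlap of two consecutive steps, under the middle of a step, at the start of the first step, or at the end of the last step.
\begin{itemize}
\item[$K_V$:] for each composable pair $(e,e')$, arcs $C,D$ of colors $e,e'$, and
\begin{itemize}
\item if $e$ is not a push and $e'$ is not a pop: $w<p<v$, $C=\{w,p\}$, $D=\{p,v\}$;
\item if $e$ is labeled $\mathrm{push}_{s,c}$: $w<p<v<v'$, $C=\{w,p\}$, $D=\{p,v\}$, and $L=\{p,v,v'\}$ of color $(s,c)$;
\item if $e'$ is labeled $\mathrm{pop}_{s,c}$: $w'<w<p<v$, $L=\{w',w,p\}$ of color $(s,c)$, $C=\{w,p\}$, $D=\{p,v\}$.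
\end{itemize}
By (M2) exactly one case applies to each pair.
\item[$K_M$:] for each walk $e,e',e''$: $w<u<p<u'<v$, with $H=\{w,u\}$, $C=\{u,p,u'\}$, $D=\{u',v\}$ of colors $e,e',e''$.
\item[$K_F$:] for each composable $(\iota,e')$: $p<u<v$, with $C=\{p,u\}$, $D=\{u,v\}$ of colors $\iota,e'$.
\item[$K_N$:] for each composable $(e,\varphi)$: $w<u<p$, with $C=\{w,u\}$, $D=\{u,p\}$ of colors $e,\varphi$.
\end{itemize}
The stacks enter through $K_V$: a token just after a push is killed only if a link starts there and reaches beyond the next step, and a token just before a pop only if a link ends there and started before the previous step.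

The obstructions $\mathcal O$ are the following.
\begin{itemize}
\item[$O_0$:] $\delta\ominus\delta'$ for all spine colors $\delta,\delta'$, and $Z\oplus S$.
\item[$O_1$:] $w<u<v$, $X=\{w,u\}$, $Y=\{u,v\}$, where the pair of colors of $(X,Y)$ is \emph{forbidden}: two steps $(e,e')$ that are not composable; a step $e$ and a link $(s,c)$ with $e$ not labeled $\mathrm{push}_{s,c}$; a link $(s,c)$ and a step $e'$ not labeled $\mathrm{pop}_{s,c}$; two links $(s,c),(s,c')$ of the same stack.
\item[$O_2$:] $w<u<v$ with three arcs: either $X=\{w,u\}$ and two arcs $Y,Y'$ with support $\{u,v\}$, where $(X;Y,Y')$ has any colors of the types (step; step, step), (step; link, link) or (link; step, step); or two arcs $X,X'$ with support $\{w,u\}$ and $Y=\{u,v\}$, where $(X,X';Y)$ has any colors of the types (step, step; step), (step, step; link) or (link, link; step).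
\item[$O_S$:] the elements of $K_V\cup K_M\cup K_N$ with the token recolored $S$.
\item[$O_Z$:] the elements of $K_V\cup K_M\cup K_F$ with the token recolored $Z$.
\end{itemize}
The families $O_S$ and $O_Z$ ensure that a point of color $S$ can only be seen at the start of a walk and a point of color $Z$ only at the end. The kills $\mathcal K$ are $K_V,K_M,K_F,K_N$ and
\begin{itemize}
\item[$K_0$:] $\mathsf p\ominus\delta$ and $\delta\ominus\mathsf p$ for spine colors $\delta$;
\item[$K_1$:] $\mathsf p\oplus S$ and $Z\oplus\mathsf p$;
\item[$K_O$:] all $\omega[d\to\mathsf p]$ with $\omega\in O_1\cup O_2\cup O_S\cup O_Z$ and $d$ an element of the chain of $\omega$.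
\end{itemize}
The family $K_O$ is there because (A1) demands it; Lemma~\ref{lem:evidence} will show that it gives no new way to kill a token that sits next to a spine point.

All families except $O_0,K_0,K_1$ consist of members of schemes (for $K_O$, with one or two fixed elements); we say they are \emph{of scheme type}. In them a token always lies in the chain.

\begin{lemma}\label{lem:P}
Every scheme above has the following properties.
\begin{itemize}
\item[(P1)] Every support has at least two elements.
\item[(P2)] The supports cover $\Gamma$.
\item[(P3)] Any two consecutive elements of $\Gamma$ are separated by some support, which contains exactly one of them.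
\item[(P4)] The graph on the arcs in which two arcs are adjacent if their supports cross is connected.
\end{itemize}
\end{lemma}

\begin{proof}
The properties depend only on the chain and the supports. Number the chain $1,\ldots,r$ and write supports as strings. Recoloring does not change the shape, so $O_S,O_Z,K_O$ give nothing new, and four shapes remain: the first covers $O_1,O_2,K_F,K_N$ and the first case of $K_V$, the next two are the push and pop cases of $K_V$, and the last is $K_M$.
\[
\begin{array}{c|l|l|l}
r&\text{supports}&\text{supports separating }1|2,\ 2|3,\ldots&\text{crossings}\\\hline
3&12,\ 23\ \text{(one may be doubled)}&23,\ 12&\text{each }12\to\text{each }23\\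
4&12,\ 23,\ 234&23,\ 12,\ 23&12\to23,\ 12\to234\\
4&123,\ 23,\ 34&23,\ 34,\ 23&123\to34,\ 23\to34\\
5&12,\ 234,\ 45&234,\ 12,\ 45,\ 234&12\to234\to45
\end{array}
\]
The second column shows (P1) and (P2), the third (P3), the fourth (P4).
\end{proof}

\begin{lemma}\label{lem:A}
Conditions \textup{(A1)} and \textup{(A2)} hold.
\end{lemma}

\begin{proof}
The proper intervals of a two-point permutation are singletons. Contracting a point of $\delta\ominus\delta'$ gives an element of $K_0$, and contracting a point of $Z\oplus S$ gives an element of $K_1$. For $K_0$ and $K_1$ condition (A2) is vacuous.

Let $\omega\in\mathcal O\cup\mathcal K$ be of scheme type and $I$ a proper interval of $\omega$; if $\omega\in\mathcal K$, assume that $I$ contains the token and $|I|\ge2$. Suppose first that some arc in $I$ covers an element $d\in\Gamma\setminus I$. Then $d$ is not a token, so it has a spine color, and all of $I$ is NW of $d$. Hence $\omega[I\to\mathsf p]$ contains $\mathsf p\ominus d\in K_0$.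

Otherwise every arc in $I$ has its support inside $J=I\cap\Gamma$. Then $J\ne\emptyset$, and $J$ is an interval of $\Gamma$. An arc outside $I$ is in the same relation to all points of $I$, so its support contains $J$ or is disjoint from $J$. Suppose that $|J|\ge2$. By (P3) some support separates two consecutive elements of $J$, so its arc lies in $I$. If an arc $X$ lies in $I$ and an arc $Y$ crosses it, then $Y$ lies in $I$; otherwise the support of $Y$, which meets $J$, would contain $J$ and with it the support of $X$. By (P4) all arcs lie in $I$, by (P2) $J=\Gamma$, and so $I=\omega$, which is not proper. Hence $J=\{d\}$, no arc lies in $I$ by (P1), and $I=\{d\}$. For $\omega\in\mathcal K$ this contradicts $|I|\ge2$, and for $\omega\in\mathcal O$ we have $\omega[d\to\mathsf p]\in K_O$.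
\end{proof}

So Section~\ref{sec:inflate} applies. Let $B_{\mathcal I}=B$ and $\mathcal X=A(B_{\mathcal I})$. Every step of the construction is effective, so $B_{\mathcal I}$ is computable from $\mathcal I$.

\subsection{What $O_1$ and $O_2$ say}

Let $\Sigma$ be a $\mathcal C$-colored permutation whose points of spine colors form an increasing sequence $\Delta$, the \emph{spine}, ordered from SW to NE. An \emph{arc} of $\Sigma$ is a point of step or link color that covers at least one spine point; we call it a \emph{step} or a \emph{link} accordingly. Its \emph{support}, the set of spine points it covers, is an interval of $\Delta$, since it is cut out of an increasing sequence by a lower bound on position and an upper bound on value. We apply $\in,\cap,\subseteq,\min,\max,\to$ to arcs through their supports; distinct arcs may have equal supports. If $X\to Y$, then $Y$ is a \emph{successor} of $X$ and $X$ a \emph{predecessor} of $Y$.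

\begin{lemma}\label{lem:R}
$\Sigma$ avoids $O_1$ if and only if \textup{(R1)} holds, and avoids $O_2$ if and only if \textup{(R2)} holds.
\begin{itemize}
\item[(R1)] If $X\to Y$, the pair of colors of $(X,Y)$ is not forbidden.
\item[(R2)] Each step has at most one successor and at most one predecessor among the steps, and at most one successor and at most one predecessor among the links. Each link has at most one successor and at most one predecessor among the steps.
\end{itemize}
\end{lemma}

\begin{proof}
In an occurrence of an element of $O_1\cup O_2$ the chain consists of spine points, and by \eqref{eq:star} each arc with support $\{w,u\}$ in the scheme is a predecessor in $\Sigma$ of each arc with support $\{u,v\}$. So an occurrence of $O_1$ violates (R1), and an occurrence of $O_2$ violates the clause of (R2) matching its type; the six types correspond to the six clauses.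

Conversely, let $X\to Y$ and take $w=\min X$, $u=\min Y$, $v=\max Y$. Then $w<u<v$, $X$ covers exactly $w,u$ and $Y$ exactly $u,v$; this is an occurrence of $O_1$ if the colors are forbidden. Let $X\to Y$ and $X\to Y'$ with $Y\ne Y'$, and take $w=\min X$, $u=\max X$, $v=\min(\max Y,\max Y')$. Then $w<u<v$, $v\notin X$, $u,v\in Y\cap Y'$ and $w\notin Y\cup Y'$. Let $X\to Y$ and $X'\to Y$ with $X\ne X'$, and take $w=\max(\min X,\min X')$, $u=\min Y$, $v=\max Y$. Then $w<u<v$, $w\notin Y$, $w,u\in X\cap X'$ and $v\notin X\cup X'$. For the listed types these are occurrences of $O_2$.
\end{proof}

\section{A solution leaves no room for the token}\label{sec:forward}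

\begin{proposition}\label{prop:forward}
If $\mathcal I$ has a solution, then $\mathcal X$ is not atomic.
\end{proposition}

We construct $\Sigma$ as required by Proposition~\ref{prop:reduce}(a). By Lemma~\ref{lem:consistent} and (M3) there is a walk $e_1,\ldots,e_n$ from $\iota$ to $\varphi$ whose pushes and pops form a consistent word; here $n\ge2$. For each stack, match the $r$-th push from the end with the $r$-th pop. By consistency every push and every pop lies in exactly one matched pair $(i,j)$, where $e_i$ is labeled $\mathrm{push}_{s,c}$ and $e_j$ is labeled $\mathrm{pop}_{s,c}$ with the same $(s,c)$, and $j\ge i+3$ by (M2). For matched pairs $(i,j),(i',j')$ of the same stack, $i<i'$ implies $j>j'$. The points of $\Sigma$ are: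
\begin{itemize}
\item $u_r=(r,r)$ for $1\le r\le n+1$, with $u_1$ colored $S$, $u_{n+1}$ colored $Z$, and the others colored $U$;
\item $A_i=(i-\frac13,\,i+\frac43)$ of color $e_i$, for $1\le i\le n$;
\item $L_{ij}=(i+\frac13,\,j+\frac23)$ of color $(s,c)$, for each matched pair $(i,j)$.
\end{itemize}
The three kinds of points have different first coordinates modulo $1$ and different second coordinates modulo $1$, and each index lies in at most one matched pair, so all positions and all values are distinct. The supports are $A_i=\{u_i,u_{i+1}\}$ and $L_{ij}=\{u_{i+1},\ldots,u_j\}$. The $u$'s are increasing, the $A$'s are increasing, and the links of each stack are decreasing, so $\Sigma$ is thin.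

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dotted] (0.4,0.4) -- (5.6,5.6);
\foreach \x/\y in {1/{A_i},2/{A_{i+1}},3/{A_{i+2}},4/{A_{i+3}}} {
 \draw[gray] (\x-0.333,\x-0.333) -- (\x-0.333,\x+1.333) -- (\x+1.333,\x+1.333);
 \draw[fill=white] (\x-0.333,\x+1.333) circle (2pt) node[below right] {\footnotesize $\y$};}
\draw[thick] (1.333,1.333) -- (1.333,4.667) -- (4.667,4.667);
\fill (1.263,4.597) rectangle (1.403,4.737);
\node[above left] at (1.333,4.667) {\footnotesize $L_{i,i+3}$};
\foreach \x/\y in {1/{u_i},2/{u_{i+1}},3/{u_{i+2}},4/{u_{i+3}},5/{u_{i+4}}}
 \fill (\x,\x) circle (2pt) node[below right] {\footnotesize $\y$};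
\end{tikzpicture}
\caption{A push $e_i$ tied to a pop $e_{i+3}$. Each step $A$ and the link $L$ is a point at the corner of a hook and covers the spine points on the diagonal between the two ends of its hook. The link crosses $A_i$ and $A_{i+3}$; it contains the support of $A_{i+1}$ and of $A_{i+2}$.}\label{fig:link}
\end{figure}

\begin{lemma}
$\Sigma$ avoids $\mathcal O$.
\end{lemma}

\begin{proof}
The spine is increasing, its only $S$ is first and its only $Z$ is last. This excludes $O_0$. It also excludes $O_S$ and $O_Z$: in $K_V,K_M,K_N$ a chain element precedes $p$, and in $K_V,K_M,K_F$ a chain element follows $p$. For $O_1$ and $O_2$ we compute $\to$ from the supports: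
\begin{itemize}
\item $A_a\to A_b$ means $a<b\le a+1<b+1$, that is $b=a+1$;
\item $A_a\to L_{ij}$ means $a<i+1\le a+1<j$, that is $a=i$;
\item $L_{ij}\to A_b$ means $i+1<b\le j<b+1$, that is $b=j$;
\item $L_{ij}\to L_{i'j'}$ requires $i<i'$ and $j<j'$, which fails for links of the same stack.
\end{itemize}
Since $(e_a,e_{a+1})$ is composable and $L_{ij}$ carries the stack and letter of $e_i$ and $e_j$, (R1) holds. Since each index lies in at most one matched pair, (R2) holds. Apply Lemma~\ref{lem:R}.
\end{proof}

\begin{lemma}
$\Sigma$ is token-proof.
\end{lemma}

\begin{proof}
Add a token $p=(\xi,\eta)$ with coordinates different from those of the points of $\Sigma$. If $p$ is inverted with some $u_r$, an element of $K_0$ occurs. Otherwise $\xi<r\iff\eta<r$ for $1\le r\le n+1$. If $\xi,\eta<1$ then $p,u_1$ form $\mathsf p\oplus S$, and if $\xi,\eta>n+1$ then $u_{n+1},p$ form $Z\oplus\mathsf p$. So let $g<\xi,\eta<g+1$ with $1\le g\le n$. Then $u_g<p<u_{g+1}$ in the increasing sequence formed by the spine and $p$. The step $A_g$ covers $p$; the step $A_{g-1}$ covers $p$ if and only if $\eta<g+\frac13$; the step $A_{g+1}$ covers $p$ if and only if $\xi>g+\frac23$; and $L_{ij}$ covers $p$ if and only if $\xi>i+\frac13$ and $\eta<j+\frac23$.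

\emph{Case (a): $g\ge2$ and $\eta<g+\frac13$.} We find an element of $K_V$ with $C=A_{g-1}$, $D=A_g$, $w=u_{g-1}$, $v=u_{g+1}$. Here $C$ covers $w,p$ and not $v$, and $D$ covers $p,v$ and not $w$, which suffices if $e_{g-1}$ is not a push and $e_g$ is not a pop. If $e_{g-1}$ is a push, matched with $j\ge g+2$, take $L=L_{g-1,j}$ and $v'=u_{g+2}$. The support $\{u_g,\ldots,u_j\}$ contains $v,v'$ and not $w$; $L$ covers $p$ since $\xi>g-\frac23$ and $\eta<j+\frac23$; neither $C$ nor $D$ covers $v'$. If $e_g$ is a pop, matched with $i\le g-3$, take $L=L_{ig}$ and $w'=u_{g-2}$. The support $\{u_{i+1},\ldots,u_g\}$ contains $w',w$ and not $v$; $L$ covers $p$ since $\xi>i+\frac13$ and $\eta<g+\frac13<g+\frac23$; neither $C$ nor $D$ covers $w'$.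

\emph{Case (b): $g\le n-1$ and $\xi>g+\frac23$.} We find an element of $K_V$ with $C=A_g$, $D=A_{g+1}$, $w=u_g$, $v=u_{g+2}$. Again $C$ covers $w,p$ and not $v$, and $D$ covers $p,v$ and not $w$. If $e_g$ is a push, matched with $j\ge g+3$, take $L=L_{gj}$ and $v'=u_{g+3}$. The support $\{u_{g+1},\ldots,u_j\}$ contains $v,v'$ and not $w$; $L$ covers $p$ since $\xi>g+\frac23>g+\frac13$ and $\eta<g+1<j$; neither $C$ nor $D$ covers $v'$. If $e_{g+1}$ is a pop, matched with $i\le g-2$, take $L=L_{i,g+1}$ and $w'=u_{g-1}$. The support $\{u_{i+1},\ldots,u_{g+1}\}$ contains $w',w$ and not $v$; $L$ covers $p$ since $\xi>g>i+\frac13$ and $\eta<g+1<g+\frac53$; neither $C$ nor $D$ covers $w'$. This case uses the full distance $3$ in (M2).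

\emph{Case (c): neither (a) nor (b).} If $2\le g\le n-1$, neither $A_{g-1}$ nor $A_{g+1}$ covers $p$, and $K_M$ occurs with $H,C,D=A_{g-1},A_g,A_{g+1}$ and $w,u,u',v=u_{g-1},u_g,u_{g+1},u_{g+2}$. If $g=1$, then $A_2$ does not cover $p$, and $K_F$ occurs with $C,D=A_1,A_2$ and $u,v=u_2,u_3$. If $g=n$, then $A_{n-1}$ does not cover $p$, and $K_N$ occurs with $C,D=A_{n-1},A_n$ and $w,u=u_{n-1},u_n$.
\end{proof}

Proposition~\ref{prop:forward} now follows from Proposition~\ref{prop:reduce}(a).

\section{No room for the token yields a solution}\label{sec:backward}

\begin{proposition}\label{prop:backward}
If $\mathcal X$ is not atomic, then $\mathcal I$ has a solution.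
\end{proposition}

Throughout this section $\Sigma$ is as in Proposition~\ref{prop:reduce}(b): it avoids $\mathcal O$, and every standard insertion into it contains a kill, which necessarily uses the inserted token. Nothing else is known about $\Sigma$; it may contain many partial drawings of walks, and arcs with long supports.

\subsection{The window and evidence}

In $\mathsf p\oplus\Sigma$ and $\Sigma\oplus\mathsf p$ the token is inverted with no point. This excludes $K_0$, and by (P2) it excludes every kill of scheme type, in which an arc covers the token. So the kills are $\mathsf p\oplus S$ and $Z\oplus\mathsf p$ respectively, and $\Sigma$ has points of colors $S$ and $Z$. As $\Sigma$ avoids $O_0$, its spine $\Delta$ is increasing with all $S$'s before all $Z$'s, and Lemma~\ref{lem:R} gives (R1) and (R2). Let $\delta_S$ be the last $S$ and $\delta_Z$ the first $Z$, so $\delta_S<\delta_Z$. The \emph{window} is the interval $\mathcal W=[\delta_S,\delta_Z]$ of $\Delta$. Outside the window a token on the spine is killed by $K_1$ and reveals nothing.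

A spine point $\delta$ has \emph{evidence of kind} $V$, $M$, $F$ or $N$ if there is a set $Y$ of points of $\Sigma$ containing $\delta$ that becomes an element of $K_V$, $K_M$, $K_F$ or $K_N$, respectively, when $\delta$ is recolored $\mathsf p$.

\begin{lemma}\label{lem:evidence}
Every $\delta\in\mathcal W$ has evidence. The point $\delta_S$ has evidence of kind $F$ only, and $\delta_Z$ of kind $N$ only.
\end{lemma}

\begin{proof}
Insert the token $p$ immediately NE of $\delta$ if $\delta<\delta_Z$, and immediately SW of $\delta$ if $\delta=\delta_Z$. Every point other than $\delta$ is related to $p$ as to $\delta$. Let $\kappa\in\mathcal K$ occur as $Y_0\cup\{p\}$ with $Y_0\subseteq\Sigma$.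

The kill $\kappa$ is not in $K_0$, since a spine point inverted with $p$ is not $\delta$ and would be inverted with $\delta$. It is not $\mathsf p\oplus S$: the $S$-point differs from $\delta$, by position if $\delta<\delta_Z$ and by color if $\delta=\delta_Z$, so it would come after $\delta\ge\delta_S$. It is not $Z\oplus\mathsf p$: if $\delta<\delta_Z$ the $Z$-point would be at most $\delta$, and if $\delta=\delta_Z$ it differs from $\delta$ by position and would come before $\delta$; in both cases it would precede $\delta_Z$.

So $\kappa$ is of scheme type. If $\delta\in Y_0$, then $\delta$ lies in the chain of $\kappa$ because of its color; $p$ and $\delta$ are consecutive in the chain and are covered by the same arcs, contradicting (P3). Hence $\delta\notin Y_0$, and $Y=Y_0\cup\{\delta\}$ becomes $\kappa$ when $\delta$ is recolored $\mathsf p$. It remains to deal with $\kappa=\omega[d\to\mathsf p]\in K_O$. If $d$ is free in the scheme of $\omega$, then $Y$ with its own colors is a member of that scheme, because free elements may have any spine color; so $\Sigma$ contains an obstruction, which is false. If $d$ is fixed, it is the recolored token of $\omega\in O_S\cup O_Z$, and $\kappa\in K_V\cup K_M\cup K_F\cup K_N$. So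 $\delta$ has evidence. Evidence of kind $V$, $M$ or $N$ at $\delta_S$ is an occurrence of $O_S$, and evidence of kind $V$, $M$ or $F$ at $\delta_Z$ is an occurrence of $O_Z$.
\end{proof}

\subsection{Paths and their regions}

Evidence is a statement about a few points. We translate it into a statement about the position of $\delta$ relative to maximal chains of crossing steps. By (R2), and because $\min$ strictly increases along $\to$, the connected components of $\to$ on the steps of $\Sigma$ are directed paths. Let $\mathcal P$ be the set of components with at least two steps; we call them \emph{paths}. Let $P=(A_1\to\cdots\to A_n)$ be a path. By (R1) its colors form a walk. Both $\min A_i$ and $\max A_i$ strictly increase with $i$, so distinct steps of $P$ are never nested. Moreover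
\begin{equation}\label{eq:far}
\max A_i<\min A_j\qquad\text{for } j\ge i+2,
\end{equation}
since otherwise $A_i\to A_j$ and $A_i$ would have two successors among the steps. Hence the \emph{hull} $h(P)=A_1\cup\cdots\cup A_n$ is an interval of $\Delta$, partitioned from left to right into the \emph{regions}
\[
F,\ V_1,\ M_2,\ V_2,\ \ldots,\ M_{n-1},\ V_{n-1},\ N,
\]
where $F=A_1\setminus A_2$, $V_i=A_i\cap A_{i+1}$, $M_i=A_i\setminus(A_{i-1}\cup A_{i+1})$ and $N=A_n\setminus A_{n-1}$. Two points of $h(P)$ lie in the same region if and only if they lie in the same steps of $P$. The regions $F$, $V_i$, $N$ are nonempty, since they contain $\min A_1$, $\max A_i$, $\max A_n$; the $M_i$ may be empty.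

Let $C\to D$ be steps of colors $e,e'$. The pair $(C,D)$ is \emph{good} if, when $e$ is a push, there is a link $L$ with $C\to L$ and $\max L>\max D$, and, when $e'$ is a pop, there is a link $L$ with $L\to D$ and $\min L<\min C$. By (R1) such a link has the stack and letter of the push or pop. Let $\operatorname{Ev}(P)$ be the union of the regions $V_i$ with $(A_i,A_{i+1})$ good, all regions $M_i$, the region $F$ if $A_1$ has color $\iota$, and the region $N$ if $A_n$ has color $\varphi$. Each region is contained in $\operatorname{Ev}(P)$ or disjoint from it.

\begin{lemma}\label{lem:regions}
A spine point $\delta$ has evidence of kind $V$, $M$, $F$, $N$ if and only if, for some path $P$, it lies in a region $V_i$, $M_i$, $F$, $N$ of $P$, respectively, that is contained in $\operatorname{Ev}(P)$.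
\end{lemma}

\begin{proof}
In each case the forward direction starts from an element of the family with $\delta$ in the role of $p$, and the converse chooses the chain elements among endpoints of supports. For kind $V$ the claim is that $\delta$ has evidence if and only if $\delta\in C\cap D$ for a good pair $(C,D)$, whose colors $(e,e')$ are composable by (R1).

\emph{Kind $V$, $e$ not a push and $e'$ not a pop.} Evidence gives $C\to D$ by \eqref{eq:star} and $\delta\in C\cap D$, and goodness asks nothing. Conversely take $w=\min C$ and $v=\max D$; then $w<\min D\le\delta\le\max C<v$.

\emph{Kind $V$, $e$ a push.} Evidence gives $C\to D$ and $C\to L$ by \eqref{eq:star} applied to $w,\delta,v$, and $\max D<v'\le\max L$; so the pair is good. Conversely let $(C,D)$ be good by means of $L$ and $\delta\in C\cap D$. We need $\delta\in L$. If not, then $\delta<\min L$, because $\delta\le\max D<\max L$, and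
\[
\min D\le\delta<\min L\le\max C<\max D<\max L,
\]
so $D\to L$. But $e'$ is a nop by (M2), contradicting (R1). Take $w=\min C$, $v=\max D$, $v'=\max L$. Then $w<\min D$ and $w<\min L$, and $\min L\le\delta\le\max C<v<v'$. So $w<\delta<v<v'$, and $C,D,L$ cover exactly $\{w,\delta\}$, $\{\delta,v\}$, $\{\delta,v,v'\}$.

\emph{Kind $V$, $e'$ a pop.} Evidence gives $C\to D$ and $L\to D$ by \eqref{eq:star} applied to $w,\delta,v$, and $\min L\le w'<\min C$; so the pair is good. Conversely let $(C,D)$ be good by means of $L$ and $\delta\in C\cap D$. If $\delta\notin L$, then $\delta>\max L$, because $\min L<\min C\le\delta$, and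
\[
\min L<\min C<\min D\le\max L<\delta\le\max C,
\]
so $L\to C$. But $e$ is a nop by (M2), contradicting (R1). Take $w'=\min L$, $w=\min C$, $v=\max D$. Then $w'<w<\min D\le\delta\le\max L$, and $v$ exceeds $\max C$ and $\max L$. So $w'<w<\delta<v$, and $L,C,D$ cover exactly $\{w',w,\delta\}$, $\{w,\delta\}$, $\{\delta,v\}$.

\emph{Kind $M$.} Evidence gives $H\to C$ by \eqref{eq:star} applied to $w,u,\delta$, and $C\to D$ by \eqref{eq:star} applied to $\delta,u',v$, with $\delta\in C\setminus(H\cup D)$. So $H,C,D$ are consecutive in a path and $\delta$ lies in the region $M_i$ of $C=A_i$. Conversely let $\delta\in M_i$ and $H,C,D=A_{i-1},A_i,A_{i+1}$. Take $w=\min H$, $u=\max H$, $u'=\min D$, $v=\max D$. Then $w<\min C\le u<\delta<u'\le\max C<v$, so $H,C,D$ cover exactly $\{w,u\}$, $\{u,\delta,u'\}$, $\{u',v\}$.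

\emph{Kind $F$.} Evidence gives $C\to D$ with $C$ of color $\iota$ and $\delta\in C\setminus D$. By (M1) and (R1), $C$ has no predecessor among the steps, so $C=A_1$, $D=A_2$ in their path and $\delta\in F$. Conversely let $\delta\in F$ with $C=A_1$ of color $\iota$ and $D=A_2$, and take $u=\min D$, $v=\max D$; then $\delta<u\le\max C<v$.

\emph{Kind $N$.} Evidence gives $C\to D$ with $D$ of color $\varphi$ and $\delta\in D\setminus C$. By (M1) and (R1), $D$ has no successor among the steps, so $D=A_n$, $C=A_{n-1}$ and $\delta\in N$. Conversely let $\delta\in N$ with $D=A_n$ of color $\varphi$ and $C=A_{n-1}$, and take $w=\min C$, $u=\max C$; then $w<\min D\le u<\delta$.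
\end{proof}

By Lemmas~\ref{lem:evidence} and~\ref{lem:regions}, every point of the window lies in $\operatorname{Ev}(P)$ for some path $P$. We want a single path $P$ with $\operatorname{Ev}(P)=h(P)$. To find it we must understand how different paths lie relative to each other.

\subsection{Paths are nested}

Write $Q\sqsubset P$ if $Q\ne P$ and $h(Q)$ is contained in one region of $P$. As $F$ and $N$ are distinct nonempty regions, this implies $|h(Q)|<|h(P)|$.

\begin{lemma}\label{lem:laminar}
If distinct paths $P,Q$ have intersecting hulls, then $Q\sqsubset P$ or $P\sqsubset Q$.
\end{lemma}

\begin{proof}
A step of $Q$ and a step of $P$ lie in different components, so they do not cross: they are disjoint or nested. Let $X\in Q$ meet $h(P)$. We claim that either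
\begin{itemize}
\item[($\alpha$)] $X\supseteq h(P)$, or
\item[($\beta$)] $X\subseteq A$ for every $A\in P$ that meets $X$.
\end{itemize}
If ($\beta$) fails, then $X\supseteq A_i$ for some $i$. Whenever $X\supseteq A_j$ and $A'$ is a neighbor of $A_j$ in $P$, the step $X$ meets $A'$, and $X\subseteq A'$ would give $A_j\subseteq A'$; so $X\supseteq A'$. Induction along $P$ gives ($\alpha$). The same dichotomy holds with $P$ and $Q$ exchanged.

Suppose that some $X\in Q$ satisfies ($\alpha$), and let $Y\in Q$ meet $h(P)$. If $Y$ failed ($\alpha$), then $Y\ne X$ and by ($\beta$) $Y\subseteq A\subseteq X$ for some $A\in P$, although distinct steps of $Q$ are not nested. So every step of $Q$ contains $h(P)$ or misses it, and one contains it. All points of $h(P)$ then lie in the same steps of $Q$, and $P\sqsubset Q$. With the roles exchanged, $Q\sqsubset P$ if some step of $P$ contains $h(Q)$. In the remaining case take $X\in Q$ and $A\in P$ that meet. By ($\beta$) in both directions they have equal supports. A neighbor of $A$ in $P$ crosses $A$, hence crosses $X$, which is impossible.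
\end{proof}

\subsection{A complete path}

The natural plan is a descent: if a region of $P$ is not in $\operatorname{Ev}(P)$, its points get their evidence from another path $R$, and we pass to $R$. This makes progress only if $R\sqsubset P$. It can fail: if $h(P)$ lies in a region of a larger path $R$ that is contained in $\operatorname{Ev}(R)$, then $R$ supplies evidence for all of $h(P)$ and nothing is forced on $P$. We therefore exclude such paths. Call $P$ \emph{exposed} if there is no $R$ with $P\sqsubset R$ and $h(P)\subseteq\operatorname{Ev}(R)$.

\begin{lemma}\label{lem:exposed}
Let $\delta\in\mathcal W$.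
\begin{itemize}
\item[(a)] There is an exposed path $R$ with $\delta\in\operatorname{Ev}(R)$.
\item[(b)] If $P$ is exposed and $\delta\in h(P)\setminus\operatorname{Ev}(P)$, then there is an exposed $R\sqsubset P$ with $\delta\in\operatorname{Ev}(R)$, and $h(R)$ lies in the region of $P$ that contains $\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Among the paths $R$ with $\delta\in\operatorname{Ev}(R)$ choose one with $|h(R)|$ maximal. If $R\sqsubset R'$ and $h(R)\subseteq\operatorname{Ev}(R')$, then $\delta\in\operatorname{Ev}(R')$ and $|h(R')|>|h(R)|$, a contradiction.

(b) Take $R$ from (a). Then $R\ne P$, and both hulls contain $\delta$. If $P\sqsubset R$, the region of $R$ that contains $h(P)$ contains $\delta\in\operatorname{Ev}(R)$, so it lies in $\operatorname{Ev}(R)$ and $P$ is not exposed. By Lemma~\ref{lem:laminar}, $R\sqsubset P$, and the region of $P$ that contains $h(R)$ contains $\delta$.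
\end{proof}

The descent also needs the points without evidence from $P$ to lie in the window. Call $P$ \emph{admissible} if it is exposed and $h(P)\setminus\operatorname{Ev}(P)\subseteq\mathcal W$.

\begin{lemma}\label{lem:admissible}
An admissible path exists.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:evidence} and~\ref{lem:regions}, if $\delta_S\in\operatorname{Ev}(P)$ then $\delta_S$ lies in the first region of $P$, this region is contained in $\operatorname{Ev}(P)$, and so all points of $h(P)\setminus\operatorname{Ev}(P)$ are greater than $\delta_S$. In the same way, if $\delta_Z\in\operatorname{Ev}(P)$ then $\delta_Z$ lies in the last region, which is contained in $\operatorname{Ev}(P)$, and all points of $h(P)\setminus\operatorname{Ev}(P)$ are smaller than $\delta_Z$.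

Let $P_0$ be exposed with $\delta_S\in\operatorname{Ev}(P_0)$. If $\delta_Z\notin h(P_0)$, then $\max h(P_0)<\delta_Z$, because $h(P_0)$ is an interval containing $\delta_S<\delta_Z$, and $P_0$ is admissible. If $\delta_Z\in\operatorname{Ev}(P_0)$, then $P_0$ is admissible by the first paragraph. Otherwise Lemma~\ref{lem:exposed}(b) gives an exposed $R$ with $\delta_Z\in\operatorname{Ev}(R)$ whose hull lies in a region of $P_0$ disjoint from $\operatorname{Ev}(P_0)$. All points of $h(R)$ are then greater than $\delta_S$, and those outside $\operatorname{Ev}(R)$ are smaller than $\delta_Z$. So $R$ is admissible.
\end{proof}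

\begin{lemma}\label{lem:complete}
There is a path $P=(A_1\to\cdots\to A_n)$ in which $A_1$ has color $\iota$, $A_n$ has color $\varphi$, and all pairs $(A_i,A_{i+1})$ are good.
\end{lemma}

\begin{proof}
Let $P$ be admissible with $|h(P)|$ minimal. Suppose that $\delta\in h(P)\setminus\operatorname{Ev}(P)$. The region of $P$ containing $\delta$ is disjoint from $\operatorname{Ev}(P)$, so it lies in $\mathcal W$. Lemma~\ref{lem:exposed}(b) gives an exposed $R\sqsubset P$ with $h(R)$ in this region. Then $h(R)\subseteq\mathcal W$, so $R$ is admissible, and $|h(R)|<|h(P)|$, a contradiction. Hence $\operatorname{Ev}(P)=h(P)$. Since $F$, $N$ and all $V_i$ are nonempty, each is contained in $\operatorname{Ev}(P)$ only under the condition in the definition of $\operatorname{Ev}(P)$, and these conditions are the assertion.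
\end{proof}

\subsection{The links enforce the stack discipline}

Let $P$ be as in Lemma~\ref{lem:complete}, with colors $e_1,\ldots,e_n$. This is a walk from $\iota$ to $\varphi$, so by (M3) its pushes and pops form a word $r\in\mathsf R$. By Lemma~\ref{lem:consistent}, Proposition~\ref{prop:backward} follows once we show that $r$ is consistent. Fix a stack $s$. A \emph{push index} is an $i$ such that $e_i$ is a push on stack $s$, and a \emph{pop index} is defined in the same way; all lie strictly between $1$ and $n$. By (M2), \eqref{eq:far} applies to any two distinct such indices. By goodness, (R1) and (R2):
\begin{itemize}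
\item for each push index $i$ there is a unique link $L^+_i$ with $A_i\to L^+_i$; it has the stack and letter of $e_i$, and $\max L^+_i>\max A_{i+1}$;
\item for each pop index $j$ there is a unique link $L^-_j$ with $L^-_j\to A_j$; it has the stack and letter of $e_j$, and $\min L^-_j<\min A_{j-1}$.
\end{itemize}
We know one end of each link and must locate the other. A link that passes beyond the step following its push and ends before the path ends has to cross some step on its way out, and only a pop with the right letter allows this.

\begin{lemma}\label{lem:land}
\begin{itemize}
\item[(a)] If $i$ is a push index and $\max L^+_i<\max A_n$, then $L^+_i=L^-_j$ for a pop index $j$ with the same letter.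
\item[(b)] If $j$ is a pop index and $\min L^-_j>\min A_1$, then $L^-_j=L^+_i$ for a push index $i$ with the same letter.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $j$ be least with $\max A_j>\max L^+_i$. Then $j\ge i+2$ because $\max A_{i+1}<\max L^+_i$, and
\[
\min L^+_i\le\max A_i<\min A_j\le\max A_{j-1}\le\max L^+_i<\max A_j .
\]
So $L^+_i\to A_j$. By (R1), $e_j$ is a pop with the stack and letter of $L^+_i$, and $L^+_i=L^-_j$ by uniqueness.

(b) Let $i$ be largest with $\min A_i<\min L^-_j$. Then $i\le j-2$ because $\min A_{j-1}>\min L^-_j$, and
\[
\min A_i<\min L^-_j\le\min A_{i+1}\le\max A_i<\min A_j\le\max L^-_j .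
\]
So $A_i\to L^-_j$. By (R1), $e_i$ is a push with the stack and letter of $L^-_j$, and $L^-_j=L^+_i$ by uniqueness.
\end{proof}

The hypotheses of Lemma~\ref{lem:land} are not automatic, since a link might run past an end of the path. The letter $\bot$ prevents this: its link encloses all other links of the stack.

\emph{The bottom link.} Let $i_0<j_0$ be the unique push and pop indices with letter $\bot$. We claim that $L^+_{i_0}=L^-_{j_0}$. If $\max L^+_{i_0}<\max A_n$ or $\min L^-_{j_0}>\min A_1$, this is Lemma~\ref{lem:land}. Otherwise
\begin{multline*}
\min L^-_{j_0}\le\min A_1\le\min A_{i_0}<\min L^+_{i_0}\le\max A_{i_0}<\min A_{j_0}\\ \le\max L^-_{j_0}<\max A_{j_0}\le\max A_n\le\max L^+_{i_0},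
\end{multline*}
so $L^-_{j_0}\to L^+_{i_0}$, a crossing of links of the same stack, which (R1) forbids. Put $\Lambda=L^+_{i_0}=L^-_{j_0}$. Then
\[
\min A_{i_0}<\min\Lambda\le\max A_{i_0},\qquad \min A_{j_0}\le\max\Lambda<\max A_{j_0}.
\]

\emph{The other links.} Call the remaining push and pop indices \emph{inner}; they lie strictly between $i_0$ and $j_0$ by the form of $\mathsf R$. For an inner push index $i$,
\[
\min\Lambda\le\max A_{i_0}<\min A_i<\min L^+_i\le\max A_i<\min A_{j_0}\le\max\Lambda .
\]
If $\max L^+_i>\max\Lambda$, then $\Lambda\to L^+_i$, which is forbidden. So $\max L^+_i\le\max\Lambda<\max A_{j_0}\le\max A_n$, and Lemma~\ref{lem:land}(a) gives a pop index $\mu(i)$ with the same letter, hence inner, such that $L^+_i=L^-_{\mu(i)}$. For an inner pop index $j$,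
\[
\min\Lambda\le\max A_{i_0}<\min A_j\le\max L^-_j<\max A_j<\min A_{j_0}\le\max\Lambda .
\]
If $\min L^-_j<\min\Lambda$, then $L^-_j\to\Lambda$, which is forbidden. So $\min L^-_j\ge\min\Lambda>\min A_{i_0}\ge\min A_1$, and Lemma~\ref{lem:land}(b) gives an inner push index $\nu(j)$ with the same letter such that $L^-_j=L^+_{\nu(j)}$. The link $L^+_i=L^-_{\mu(i)}=L^+_{\nu(\mu(i))}$ has predecessors $A_i$ and $A_{\nu(\mu(i))}$, so $\nu(\mu(i))=i$ by (R2). The link $L^-_j=L^+_{\nu(j)}=L^-_{\mu(\nu(j))}$ has successors $A_j$ and $A_{\mu(\nu(j))}$, so $\mu(\nu(j))=j$. Thus $\mu$ is a letter-preserving bijection from the inner push indices to the inner pop indices.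

\emph{The bijection reverses order.} Suppose that $i<i'$ are inner push indices with $j=\mu(i)<j'=\mu(i')$. All pushes precede all pops, so $i<i'<j<j'$, and
\begin{multline*}
\min L^+_i\le\max A_i<\min A_{i'}<\min L^+_{i'}\le\max A_{i'}<\min A_j\\ \le\max L^+_i<\max A_j<\min A_{j'}\le\max L^+_{i'} .
\end{multline*}
Hence $L^+_i\to L^+_{i'}$, which is forbidden.

So on stack $s$ the inner popped letters are the inner pushed letters in reverse order, and $\bot$ is pushed first and popped last. This holds for $s=1$ and $s=2$, so $r$ is consistent, and Proposition~\ref{prop:backward} is proved.

\section{Proofs of the theorems}\label{sec:final}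

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $B_{\mathcal I}$ of Section~\ref{sec:schemes} is computable from $\mathcal I$. By Propositions~\ref{prop:forward} and~\ref{prop:backward}, $A(B_{\mathcal I})$ is atomic if and only if $\mathcal I$ has no solution. An algorithm for atomicity would therefore decide PCP.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) By Lemma~\ref{lem:pair}, one can search through all pairs in $A(B)$ for one without a common extension, so non-atomicity is recursively enumerable and atomicity is $\Pi^0_1$. The unsolvable PCP instances form a $\Pi^0_1$-complete set, and by Theorem~\ref{thm:main} this set is the preimage of the set in question under the computable map $\mathcal I\mapsto B_{\mathcal I}$.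

(b) Given such a bound, testing all pairs up to the bound by Lemma~\ref{lem:pair} would decide atomicity.

(c) Take $B=B_{\mathcal I}$ and the permutation $t\in\mathcal X$ of Section~\ref{sec:inflate}, both computable from $\mathcal I$. If $\sigma\in\mathcal X$ involves $t$, then $\pi=\sigma$ involves both. So by Lemma~\ref{lem:join}, every $\sigma\in\mathcal X$ has a common extension with $t$ in $\mathcal X$ if and only if $\mathcal X$ is atomic. Apply Theorem~\ref{thm:main}.

(d) For $d=1$, of any two finite linear orders the smaller embeds in the larger, so every class has joint embedding and the answer is always yes. Let $d\ge2$. Regard a permutation as a structure with orders $<_1,<_2$, and define its \emph{expansion} by letting $<_i$ equal $<_1$ for $3\le i\le d$. Given $B$, forbid the two-point structures in which some $<_i$ with $i\ge3$ differs from $<_1$, and the expansions of the elements of $B$. A structure omits the former exactly when it is an expansion, and one expansion embeds in another exactly when the permutations are involved in one another in the same direction. So the class defined consists of the expansions of the members of $A(B)$, and it has joint embedding if and only if $A(B)$ is atomic. Apply Theorem~\ref{thm:main}.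
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAK} Albert, Atkinson and Klazar, \emph{J. Integer Seq.} 6 (2003).

\bibitem{talk} \emph{Decidability Questions for Pattern}, \texttt{http://turnbull.mcs.st-and.ac.uk/\textasciitilde nik/talks/cambridge04.pdf}.

\bibitem{Post} Post, 1946.

\end{thebibliography}
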